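\title{Fra\"iss\'e's conjecture implies Laver's partition theorem over $\mathrm{RCA}_0$}

\begin{abstract}
Laver's partition theorem says that for every countable linear order $L$ there is a number $n$ such that, however $L$ is colored with finitely many colors, some copy of $L$ inside $L$ carries at most $n$ colors. We show that $\mathrm{RCA}_0$ proves that this theorem follows from Fra\"iss\'e's conjecture, the statement that the countable linear orders are well-quasi-ordered by embeddability. Together with the known converse, this shows that the two statements are equivalent over $\mathrm{RCA}_0$, as conjectured. The proof represents scattered orders by well-founded signed trees and turns a counterexample to the partition theorem into a bad sequence of signed trees with marked leaves. We also give, over $\mathrm{ATR}_0$, two further equivalent statements and a description of the optimal $n$ for the orders that come from a single signed tree.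
\end{abstract}

\section{Introduction}\label{sec:intro}

All linear orders in this paper are countable and are coded by sets of natural numbers. An \emph{embedding} $f:L\to M$ is a map with $x<y\Rightarrow f(x)<f(y)$, and $L\preceq M$ means that there is one. A number $k$ also denotes the set $\{0,\dots,k-1\}$, and a \emph{finite coloring} of a set $A$ is a map $c:A\to k$ for some $k$. We compare two statements of second-order arithmetic.

\begin{description}
\item[FRA] (Fra\"iss\'e's conjecture, proved by Laver.) The countable linear orders form a well-quasi-order under $\preceq$: there is no infinite descending sequence, that is, no sequence with $L_{i+1}\preceq L_i\not\preceq L_{i+1}$ for all $i$, and no infinite antichain.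
\item[LPT] (Laver's partition theorem \cite{Laver}.) For every countable linear order $L$ there is $n\in\mathbb N$ such that for every finite coloring $c$ of $L$ there is an embedding $f:L\to L$ for which $c\circ f$ takes at most $n$ values.
\end{description}

The point of LPT is that $n$ depends on $L$ alone and not on the number of colors. The least such $n$ measures how many parts of $L$ cannot stand in for one another. For a finite order with $m$ points it is $m$, since the identity is the only self-embedding. For $\omega$ it is $1$, since some color class is infinite. For $\mathbb Z=\omega^*+\omega$ it is $2$: one color suffices on each half, and if the halves are colored differently, neither contains a copy of $\mathbb Z$. The next example will return several times.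

\begin{example}\label{ex:M}
Let $M=\omega+\omega^*+\omega+\omega^*+\cdots$ be the sum of $\omega$ copies of $\omega+\omega^*$. Two colors suffice. Given $c$, choose for each copy a pair $(a,b)$ such that $a$ occurs infinitely often in its $\omega$-block and $b$ infinitely often in its $\omega^*$-block. Some pair is chosen for infinitely many copies, and we map the $l$th copy of $\omega+\omega^*$ into the points of colors $a$ and $b$ of the $l$th such copy. One color does not suffice. Color the $\omega$-blocks red and the $\omega^*$-blocks blue. The red points are well-ordered, so they contain no copy of $\omega^*$. The blue points to the left of a given blue point lie in finitely many $\omega^*$-blocks, so they contain no copy of $\omega$; hence $\omega+1$, which embeds in $M$, does not embed in the blue points.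
\end{example}

In this example the number $2$ counts the kinds of blocks that cannot replace each other, and this suggests a link between the two statements. Suppose that there were orders $L_0,L_1,\dots$ so unrelated that every self-embedding of $L=\sum_r L_r$ has to meet every summand. Coloring $L_r$ with $\min(r,n)$ would then show that no $n$ works for $L$. So an infinite family of unrelated orders should destroy LPT, and one would guess that nothing else can. Two implications are known over the base theory $\mathrm{RCA}_0$: LPT implies FRA, and FRA implies $\mathrm{ATR}_0$ (Shore \cite{Shore}). It is conjectured in \cite{RM} that FRA and LPT are equivalent over $\mathrm{RCA}_0$. We prove the missing direction.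

\begin{theorem}[$\mathrm{RCA}_0$]\label{thm:main}
$\mathrm{FRA}$ implies $\mathrm{LPT}$.
\end{theorem}

\begin{corollary}\label{cor:main}
$\mathrm{RCA}_0$ proves that $\mathrm{FRA}$ and $\mathrm{LPT}$ are equivalent.
\end{corollary}

By Shore's theorem we may argue in $\mathrm{ATR}_0+\mathrm{FRA}$. If $\mathbb Q\preceq L$, then $n=1$ works by a density argument, so the problem concerns \emph{scattered} orders, those with $\mathbb Q\not\preceq L$. Such an order is built from points by a well-founded iteration of $\omega$-sums, $\omega^*$-sums and finite sums, and one would like to prove LPT by induction along this construction. There are two obstacles. The first is combinatorial: if $L=\sum_iL_i$ and $m_i$ works for $L_i$, the numbers $m_i$ may be unbounded, and FRA has to be used to find one $n$ for $L$. Section~\ref{sec:model} shows how this is done in a model case. The second is logical: the statement ``some $n$ works for $L$'' quantifies over all colorings and over embeddings, while the transfinite induction that we use is for arithmetical properties of given sets. We remove the quantifier over embeddings by computing embeddability through transfinite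 recursion on trees (Section~\ref{sec:trees}). We remove the quantifier over colorings by fixing one sequence of counterexamples and running the induction only for the colorings derived from them, which can again be controlled by a recursion (Section~\ref{sec:constraints}).

Section~\ref{sec:background} lists the facts about $\mathrm{ATR}_0$ that are used. Section~\ref{sec:trees} attaches an order $\mathrm{lin}(T)$ to each signed tree $T$ and derives from FRA that the signed trees are well-quasi-ordered. Section~\ref{sec:marks} extends this to trees with marked leaves. Section~\ref{sec:leaf} contains the heart of the proof, a partition theorem for the leaves of a signed tree. Section~\ref{sec:scattered} reduces scattered orders to finite sums of orders $\mathrm{lin}(T)$, and Section~\ref{sec:proof} assembles the proof of Theorem~\ref{thm:main}. Section~\ref{sec:complements}, which is not needed for Theorem~\ref{thm:main}, shows that over $\mathrm{ATR}_0$ the statements FRA and LPT are also equivalent to a sequential form of LPT for the orders $\mathrm{lin}(T)$ and to the well-quasi-ordering of signed trees (Theorem~\ref{thm:equiv}), and describes the optimal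 $n$ for $\mathrm{lin}(T)$ (Theorem~\ref{thm:optimal}).

\section{A model case: colorings of a quasi-order}\label{sec:model}

In Example~\ref{ex:M} one color suffices for each block, so a coloring of $M$ amounts to a coloring of the blocks, and a self-embedding amounts to sending each block to a block that contains a copy of it. We isolate this situation; in this section we pay no attention to axioms. Let $\le_Q$ be a quasi-order (a reflexive and transitive relation) on a set $Q\subset\mathbb N$; the symbol $<$ keeps its numerical meaning. A set $C\subset Q$ is \emph{cofinal} if every $x\in Q$ has some $y\in C$ with $x\le_Qy$. A map $g:Q\to Q$ is \emph{inflationary} if $x\le_Qg(x)$ for all $x$. Consider the following property.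
\begin{itemize}
\item[(W)] For every sequence $(A_r)_{r\in\mathbb N}$ of subsets of $Q$ there are $r<q$ and an inflationary $g$ with $g(A_r)\subset A_q$.
\end{itemize}
Every finite $Q$ has this property, since then $A_r=A_q$ for some $r<q$.

\begin{proposition}\label{prop:model}
If $Q$ satisfies \textup{(W)}, there is $n$ such that for every finite coloring $c$ of $Q$ there is a set $F$ of at most $n$ colors with $c^{-1}(F)$ cofinal.
\end{proposition}

The hypothesis matters: if $Q=\mathbb N$ is ordered by equality, then (W) fails for $A_r=\{r\}$, and the coloring $x\mapsto\min(x,n)$ shows that no $n$ works.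

\begin{proof}
Say that $x$ \emph{needs} $A\subset Q$ if every $y\ge_Qx$ lies in $A$. If $x$ needs $A$, then $x$ needs every superset of $A$, and $x$ needs $g^{-1}(A)$ for every inflationary $g$, because $y\ge_Qx$ implies $g(y)\ge_Qx$. Suppose that no $n$ works. We show that for every $p$ there are $A\subset Q$ and $x^*\in Q$ such that
\begin{itemize}
\item[(a)] $x^*$ needs $A$;
\item[(b)] no $x<p$ needs $g^{-1}(A)$, for any inflationary $g$.
\end{itemize}

\emph{Minimal palette.} Let $d$ be a finite coloring such that $d^{-1}(F)$ is cofinal for no $F$ with $|F|\le p$. Let $G$ be a set of colors of least size with $d^{-1}(G)$ cofinal, so $|G|>p$. Let $e$ be inflationary with range in $d^{-1}(G)$ and put $d'=d\circ e$. For each $b\in G$ some $x$ needs $d'^{-1}(b)$. Otherwise every $x$ has some $y\ge_Qx$ with $d'(y)\ne b$, and then $e(y)\ge_Qx$ has its $d$-color in $G\setminus\{b\}$, against the minimality of $G$.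

\emph{Saturation.} For inflationary $g$ let $\Psi_g$ be the set of pairs $(b,x)$ with $b\in G$, $x<p$, such that $x$ needs $(d'\circ g)^{-1}(b)$. Choose $g$ with $\Psi_g$ as large as possible and put $d''=d'\circ g$. Since needs persist, $\Psi_g\subset\Psi_{g\circ g'}$, hence $\Psi_g=\Psi_{g\circ g'}$, for all inflationary $g'$.

\emph{Counting.} If $(b,x)\in\Psi_g$, then $b=d''(x)$. So at most $p$ colors occur in $\Psi_g$, and some $b\in G$ does not. Put $A=d''^{-1}(b)$. An element that needs $d'^{-1}(b)$ also needs $A=g^{-1}(d'^{-1}(b))$, which gives (a). If $x<p$ needed $g'^{-1}(A)$, then $(b,x)\in\Psi_{g\circ g'}=\Psi_g$; this gives (b).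

\emph{The contradiction.} Choose $A_p$ and $x_p$ for each $p$. Then $x_p\ge p$ by (b) for the identity. Let $p_0=0$ and $p_{r+1}=x_{p_r}+1>p_r$, so that $x_{p_r}<p_q$ for $r<q$. By (W) there are $r<q$ and an inflationary $g$ with $A_{p_r}\subset g^{-1}(A_{p_q})$. Then $x_{p_r}$ needs $g^{-1}(A_{p_q})$, contradicting (b) for $p_q$.
\end{proof}

The proof of Theorem~\ref{thm:leaf} has the same four steps. There $Q$ becomes the set of children of a node $t$ in a tree, inflationary maps become self-maps of the subtree above $t$, and colorings live on the leaves of that subtree. A child may then need several colors, and the counting step uses a bound $m_i$ for the $i$th child in place of $1$. Property (W) becomes Corollary~\ref{cor:marked}. Finally, the choice of $g$ in the saturation step and the choice of the sequence $(A_p)$ have to be justified in $\mathrm{ATR}_0$; this is the purpose of Section~\ref{sec:constraints}.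

\section{Working in $\mathrm{ATR}_0$}\label{sec:background}

A formula is \emph{arithmetical} if it quantifies over numbers only; it may have set parameters. It is $\Sigma^1_1$ ($\Pi^1_1$) if it consists of one existential (universal) set quantifier followed by an arithmetical formula. $\mathrm{RCA}_0$ has $\Delta^0_1$ comprehension and $\Sigma^0_1$ induction. $\mathrm{ACA}_0$ has comprehension, and hence induction, for arithmetical formulas. A \emph{well-order} is a linear order without infinite descending sequences. $\mathrm{ATR}_0$ adds to $\mathrm{ACA}_0$ arithmetical transfinite recursion: for every well-order $X$ and arithmetical $\theta$ there is a sequence $(H_\beta)_{\beta\in X}$ with $H_\beta=\{n:\theta(n,\beta,(H_\gamma)_{\gamma<\beta})\}$ for all $\beta$. See \cite{Simpson} for these systems.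

A \emph{tree} is a set $T\subset\mathbb N^{<\mathbb N}$ closed under initial segments. We write $s\subseteq s'$ if $s$ is an initial segment of $s'$, and say that $s'$ \emph{extends} $s$ or lies \emph{above} $s$. The root is $\langle\rangle$, the \emph{children} of $s$ are the nodes $s^\frown i\in T$, a \emph{leaf} is a node without children, and the other nodes are \emph{internal}. $T$ is \emph{well-founded} if it has no infinite path; then every node has a leaf above it, possibly itself. We use the following facts, and no induction beyond that of $\mathrm{ACA}_0$.

\begin{itemize}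
\item[(F1)] \emph{Arithmetical transfinite induction} ($\mathrm{ACA}_0$). If a property arithmetical in given sets fails somewhere on a well-order, it fails at a least element.
\item[(F2)] \emph{Kleene--Brouwer order} ($\mathrm{ACA}_0$). Put $s'<_{KB}s$ if $s\subsetneq s'$, or if $s'(i)<s(i)$ at the first place $i$ where $s$ and $s'$ differ. A tree $T$ is well-founded if and only if $KB(T)=(T,<_{KB})$ is a well-order. ``Induction on $s\in T$'' and ``recursion on $s\in T$'' refer to $KB(T)$; all proper extensions of $s$ precede $s$.
\item[(F3)] \emph{Sets defined by recursion} ($\mathrm{ATR}_0$). A set $H$ defined by arithmetical recursion along a well-order exists and, by (F1), is unique. For a sequence of parameters all the recursions are done at once, along the sum of the well-orders. An arithmetical statement $\chi(H)$ is equivalent to ``there is $H$ satisfying the recursion clauses and $\chi(H)$'', which is $\Sigma^1_1$ in the parameters; so is its negation. We call such statements $\Delta^1_1$.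
\item[(F4)] \emph{Constructions from the root upward} ($\mathrm{ACA}_0$). A function on a tree whose value at $s^\frown i$ is a number determined arithmetically from its value at $s$ exists. We always take least possible choices, so such functions exist uniformly in the data.
\item[(F5)] \emph{$\Sigma^1_1$ choice} ($\mathrm{ATR}_0$; \cite[\S V.8]{Simpson}). If $\varphi$ is $\Sigma^1_1$ and $\forall n\,\exists Y\,\varphi(n,Y)$, there is a sequence $(Y_n)_n$ with $\forall n\,\varphi(n,Y_n)$.
\item[(F6)] ($\mathrm{ACA}_0$.) Ramsey's theorem for pairs holds, and every countable linear order embeds in every nonempty countable dense linear order without endpoints.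
\item[(F7)] \emph{Normal form.} There is a family of trees $T^P_{e,n}$, uniformly arithmetical in $e,n,P$, such that for each $\Sigma^1_1$ formula $\chi(n,P)$ there is $e$ for which $\mathrm{ACA}_0$ proves: for all $n$ and $P$, $\chi(n,P)$ holds if and only if $T^P_{e,n}$ has an infinite path.
\end{itemize}

\begin{lemma}[$\mathrm{ACA}_0$]\label{lem:overspill}
No $\Sigma^1_1$ formula $\varphi(X,P)$ with a parameter $P$ defines the class of well-orders $X$.
\end{lemma}

\begin{proof}
Let $\chi(n,P)$ be the $\Sigma^1_1$ formula $\exists X\,(X=KB(T^P_{n,n})\wedge\varphi(X,P))$ and let $e$ be as in (F7). If $\varphi(\cdot,P)$ defined the well-orders, then by (F2) $\chi(e,P)$ would hold if and only if $T^P_{e,e}$ has no infinite path, contradicting the choice of $e$.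
\end{proof}

\section{Signed trees and their orders}\label{sec:trees}

From now on we work in $\mathrm{ATR}_0$. A scattered order is built by iterated sums, and a well-founded tree records such a construction if each internal node says whether its children are added from left to right or from right to left.

\begin{definition}\label{def:tree}
A \emph{signed tree} is a nonempty well-founded tree $T$ with a sign $\mathrm{sgn}(s)\in\{+,-\}$ for each internal node $s$. For $u\in T$, $T_u=\{s\in T:s\supseteq u\}$ is regarded as a signed tree with root $u$, whose nodes keep their names.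

$\mathrm{lin}'(T)$ is the set $\mathrm{leaf}(T)$ of leaves with the following order. If $s$ is the longest common initial segment of leaves $a\ne b$, and $a\supseteq s^\frown i$, $b\supseteq s^\frown j$, we say that $a,b$ \emph{split at $s$ via $i,j$}, and put $a<b$ if $\mathrm{sgn}\,s=+$ and $i<j$, or $\mathrm{sgn}\,s=-$ and $i>j$.

Fix a bijective pairing function $\langle i,k\rangle$, strictly increasing in both arguments, and let $(n)_0$ be its first projection. For a sequence $\sigma$ let $\mathrm{pr}(\sigma)=\langle(\sigma_0)_0,(\sigma_1)_0,\dots\rangle$. Let $T^*=\{\sigma:\mathrm{pr}(\sigma)\in T\}$ with $\mathrm{sgn}\,\sigma=\mathrm{sgn}\,\mathrm{pr}(\sigma)$, and $\mathrm{lin}(T)=\mathrm{lin}'(T^*)$.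
\end{definition}

The relation on $\mathrm{lin}'(T)$ is transitive. Let $a<b<c$, where $a,b$ split at $s$ and $b,c$ split at $s'$. Both $s$ and $s'$ are initial segments of $b$. If $s=s'$, compare the three indices. If $s\subsetneq s'$, then $b$ and $c$ extend the same child of $s$, so $a<c$ because $a<b$; if $s'\subsetneq s$, then $a$ and $b$ extend the same child of $s'$, so $a<c$ because $b<c$. In $T^*$ every child of every node of $T$ is repeated infinitely often; $T^*$ is well-founded, and $\sigma$ is a leaf of $T^*$ if and only if $\mathrm{pr}(\sigma)$ is a leaf of $T$.

\begin{example}\label{ex:trees}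
If $T$ is a single node, $\mathrm{lin}(T)$ is a point. If $T$ consists of the root and one leaf, $\mathrm{lin}(T)$ is $\omega$ or $\omega^*$ according to the sign of the root. Let $T_M$ have a root of sign $+$, children $\langle0\rangle$ of sign $+$ and $\langle1\rangle$ of sign $-$, and one leaf above each child. Then $\mathrm{lin}(T_M)$ is an $\omega$-sum of blocks $\omega$ and $\omega^*$, each occurring infinitely often. It embeds in the order $M$ of Example~\ref{ex:M} and conversely, by sending the blocks in order to blocks of the same kind.
\end{example}

The repetition makes embeddability depend only on which kinds of children a node has, and not on their number or position. The corresponding maps between trees are the following.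

\begin{definition}\label{def:morphism}
A map $h$ between trees is \emph{strictly monotone} if $s\subsetneq s'$ implies $h(s)\subsetneq h(s')$. A \emph{morphism} $h:U\to X$ of signed trees is a strictly monotone map that sends internal nodes to internal nodes of the same sign and leaves to leaves. It is a morphism \emph{into $Z\subset\mathrm{leaf}(X)$} if it sends all leaves into $Z$. For such $Z$, $h^{-1}(Z)$ denotes the set of leaves of $U$ sent into $Z$.
\end{definition}

Morphisms compose. They need not be injective, and need not send the root to the root. A tree whose root has two leaves as children has a morphism to the tree whose root has the same sign and one leaf as child; this is compatible with $\mathrm{lin}$ (both orders are $\omega$, or both $\omega^*$) but not with $\mathrm{lin}'$. For maps from a tree to itself we have: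
\begin{itemize}
\item[(R)] A morphism $g:T_t\to T_t$ satisfies $g(t)=t$, and for each child $t'$ of $t$ it maps $T_{t'}$ into $T_{t''}$ for some child $t''$ of $t$.
\end{itemize}
Indeed, $t\subsetneq g(t)$ would give the infinite path $t\subsetneq g(t)\subsetneq g(g(t))\subsetneq\cdots$; and $g(t')\supsetneq t$ extends a child $t''$, which then lies below $g(s)$ for all $s\supseteq t'$. For instance, the only morphism $T_M\to T_M$ is the identity, since $\langle0\rangle$ and $\langle1\rangle$ are the only internal nodes of their signs properly above the root. Both leaves of $T_M$ are indispensable, which matches the number $2$ in Example~\ref{ex:M}.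

The existence of a morphism is a $\Sigma^1_1$ statement. To use it in inductions we compute it by recursion.

\begin{definition}\label{def:table}
Let $U,X$ be signed trees and $Z\subset\mathrm{leaf}(X)$. By recursion on $u\in U$ define $u\preceq_Zy$ for $y\in X$:
\begin{itemize}
\item if $u$ is a leaf, $u\preceq_Zy$ if and only if some $z\in Z$ extends $y$;
\item if $u$ is internal, $u\preceq_Zy$ if and only if there is an internal $w\supseteq y$ with $\mathrm{sgn}\,w=\mathrm{sgn}\,u$, called a \emph{witness}, such that for every child $u'$ of $u$ there is a child $w'$ of $w$ with $u'\preceq_Zw'$.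
\end{itemize}
Define $\preceq^\infty_Z$ in the same way, with ``there are infinitely many children $w'$ of $w$'' in the second clause. These relations are the \emph{tables} between $U$ and $X$ for $Z$. We write $U\preceq X$ if the root of $U$ is $\preceq_{\mathrm{leaf}(X)}$ the root of $X$.
\end{definition}

By (F3) tables exist and are unique, and statements about them are $\Delta^1_1$. The restriction of a table to $U_u\times X_y$ satisfies the clauses for $U_u$, $X_y$ and $Z\cap X_y$, so whether $u\preceq_Zy$ depends only on these three objects. Both relations, written $\preceq$ for the moment, satisfy: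
\begin{itemize}
\item[(M)] $u\preceq y$ and $y\supseteq y_0$ imply $u\preceq y_0$;
\item[(D)] $u\preceq y$ and $u\subseteq u''$ imply $u''\preceq y$.
\end{itemize}
For (M) use the same witness or leaf. For (D), if $w$ is a witness for $u\preceq y$ and $u'$ is a child of $u$, then $u'\preceq w'$ for some $w'\supseteq y$, so $u'\preceq y$ by (M); now iterate.

\begin{lemma}\label{lem:morph}
$u\preceq_Zy$ if and only if there is a morphism $U_u\to X_y$ into $Z$. The morphism is obtained uniformly from the table.
\end{lemma}

\begin{proof}
Let $h$ be such a morphism. We show $s\preceq_Zh(s)$ by induction on $s\in U_u$. For a leaf $s$ take $z=h(s)$. For internal $s$ the node $w=h(s)$ is a witness: if $s'$ is a child of $s$, then $h(s')$ extends a child $w'$ of $w$, and $s'\preceq_Zh(s')$ gives $s'\preceq_Zw'$ by (M). Finally $u\preceq_Zh(u)\supseteq y$, and (M) applies.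

Conversely let $u\preceq_Zy$. From the root upward define $y_s$ with $s\preceq_Zy_s$, and $h(s)\supseteq y_s$. Put $y_u=y$. Let $h(s)$ be the least witness for $s\preceq_Zy_s$ if $s$ is internal, and the least $z\in Z$ above $y_s$ if $s$ is a leaf. For a child $s'$ of $s$ let $y_{s'}$ be the least child $w'$ of $h(s)$ with $s'\preceq_Zw'$. Then $h(s)\subsetneq y_{s'}\subseteq h(s')$, so $h$ is a morphism.
\end{proof}

Consequently $\preceq$ is a quasi-order on signed trees, $\preceq_Z$ is monotone in $Z$, and
\begin{itemize}
\item[(C)] if $g:X_y\to X'_{y'}$ is a morphism and $u\preceq_{g^{-1}(Z')}y$, then $u\preceq_{Z'}y'$.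
\end{itemize}
The relation $\preceq^\infty_Z$ computes embeddability of the orders $\mathrm{lin}(U)$.

\begin{lemma}\label{lem:lin}
Let $U,X$ be signed trees and $Z\subset\mathrm{leaf}(X)$, ordered as a subset of $\mathrm{lin}'(X)$. Then $\mathrm{lin}(U)\preceq Z$ if and only if $\langle\rangle\preceq^\infty_Z\langle\rangle$ in the table between $U$ and $X$. The embedding is obtained uniformly from the table.
\end{lemma}

\begin{proof}
Write $\preceq^\infty$ for $\preceq^\infty_Z$. Suppose $\langle\rangle\preceq^\infty\langle\rangle$. From the root upward define $y_\sigma\in X$ for $\sigma\in U^*$ with $\mathrm{pr}(\sigma)\preceq^\infty y_\sigma$, starting with $y_{\langle\rangle}=\langle\rangle$. If $\sigma$ is internal, let $w_\sigma\supseteq y_\sigma$ be the least witness. List the children of $\sigma$ as $\sigma^\frown n_0,\sigma^\frown n_1,\dots$ with $n_0<n_1<\cdots$, and choose $m_0<m_1<\cdots$, each least possible, with $\mathrm{pr}(\sigma^\frown n_l)\preceq^\infty w_\sigma^\frown m_l$; there is room because infinitely many children of $w_\sigma$ work for each child of $\mathrm{pr}(\sigma)$. Put $y_{\sigma^\frown n_l}=w_\sigma^\frown m_l$. Send a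 leaf $\sigma$ to the least $z\in Z$ above $y_\sigma$. Since $y_\sigma\subseteq y_\tau$ for $\sigma\subseteq\tau$, two leaves that split at $\sigma$ via $n_l<n_{l'}$ have images that split at $w_\sigma$ via $m_l<m_{l'}$, and $\mathrm{sgn}\,w_\sigma=\mathrm{sgn}\,\sigma$. So the order is preserved.

Conversely let $f:\mathrm{lin}(U)\to Z$ be an embedding. It need not respect the tree structure: the leaves above a node of $U^*$ may be spread over several children of a node of $X$. Since children are repeated, however, a tail of the children of a node carries as much as all of them, and we formulate the induction for tails. For internal $x\in U^*$ let $x[m]$ be the set of leaves that extend some $x^\frown n$ with $n\ge m$; it is infinite. For a leaf $x$ let $x[m]=\{x\}$. By induction on $y\in X$ we prove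
\begin{quote}
$P(y)$: for all $x\in U^*$ and $m$, if $f(a)\supseteq y$ for all $a\in x[m]$, then $\mathrm{pr}(x)\preceq^\infty y$.
\end{quote}
The case $y=x=\langle\rangle$, $m=0$ is what we want. Let $x,m$ be as in $P(y)$. If $x$ is a leaf, then $f(x)\in Z$ extends $y$ and $\mathrm{pr}(x)$ is a leaf. Let $x$ be internal. As $f$ is injective and $x[m]$ is infinite, $y$ is internal. For $a\in x[m]$ let $b(a)$ be the number with $f(a)\supseteq y^\frown b(a)$. The function $b$ on the ordered set $x[m]$ is nondecreasing if $\mathrm{sgn}\,y=+$ and nonincreasing if $\mathrm{sgn}\,y=-$. We first note: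
\begin{itemize}
\item[$(\dagger)$] if $x'[m']\subset x[m]$ and $b$ is bounded on $x'[m']$, then $\mathrm{pr}(x')\preceq^\infty y^\frown j$ for some value $j$ of $b$ on $x'[m']$.
\end{itemize}
By $P(y^\frown j)$ it suffices to find $m''\ge m'$ such that $b$ is constant on $x'[m'']$. This is trivial if $x'$ is a leaf. Otherwise $b$ is monotone with finitely many values on $x'[m']$. Among a point where it is maximal and a point where it is minimal we find $a_1$ and $a_2$ such that $b$ is constant on the elements of $x'[m']$ to the right of $a_1$ and on those to the left of $a_2$. For large $m''$ the set $x'[m'']$ lies to the right of $a_1$ if $\mathrm{sgn}\,x'=+$ and to the left of $a_2$ if $\mathrm{sgn}\,x'=-$.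

If $b$ is bounded on $x[m']$ for some $m'\ge m$, then $(\dagger)$ and (M) give $\mathrm{pr}(x)\preceq^\infty y$. Suppose that $b$ is unbounded on every such $x[m']$. Consider leaves $a\supseteq x^\frown n$ and $a'\supseteq x^\frown n'$ with $m\le n<n'$; thus $a<a'$ if $\mathrm{sgn}\,x=+$ and $a>a'$ if $\mathrm{sgn}\,x=-$. If $\mathrm{sgn}\,x\ne\mathrm{sgn}\,y$, this gives $b(a)\ge b(a')$, so $b$ is bounded on $x[n+1]$, which we excluded. So $\mathrm{sgn}\,x=\mathrm{sgn}\,y$ and $b(a)\le b(a')$ for all such $a,a'$. We show that $y$ is a witness for $\mathrm{pr}(x)\preceq^\infty y$. Let $u'=\mathrm{pr}(x)^\frown i$ be a child of $\mathrm{pr}(x)$. For each $k$ with $\langle i,k\rangle\ge m$ let $x_k=x^\frown\langle i,k\rangle$. On $x_k[0]$ the function $b$ is bounded by its value at a leaf above a later child of $x$. By $(\dagger)$, $u'=\mathrm{pr}(x_k)\preceq^\infty y^\frown j_k$ for a value $j_k$ of $b$ on $x_k[0]$. Given $N$, pick $a\in x[m]$ with $b(a)>N$, say $a\supseteq x^\frown n$; then $j_k\ge b(a)>N$ whenever $\langle i,k\rangle>n$. So infinitely many children of $y$ work for $u'$.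
\end{proof}

\begin{corollary}\label{cor:lin}
Let $U,V$ be signed trees, $Z\subset\mathrm{leaf}(V)$, and $Z^*=\{\sigma\in\mathrm{lin}(V):\mathrm{pr}(\sigma)\in Z\}$. Then $\mathrm{lin}(U)\preceq Z^*$ if and only if there is a morphism $U\to V$ into $Z$. In particular $\mathrm{lin}(U)\preceq\mathrm{lin}(V)$ if and only if $U\preceq V$.
\end{corollary}

\begin{proof}
By Lemmas~\ref{lem:morph} and~\ref{lem:lin} it suffices to show, by induction on $u\in U$, that for all $y\in V^*$ we have $u\preceq^\infty_{Z^*}y$ if and only if $u\preceq_Z\mathrm{pr}(y)$. Note that the extensions of $\mathrm{pr}(y)$ in $V$ are exactly the projections of the extensions of $y$ in $V^*$; this settles the case that $u$ is a leaf. Let $u$ be internal. If $w\supseteq y$ is a witness for the left side, then $\mathrm{pr}(w)$ is one for the right side: $u'\preceq^\infty_{Z^*}w'$ for a child $w'$ of $w$ gives $u'\preceq_Z\mathrm{pr}(w')$ by induction. Conversely let $\bar w\supseteq\mathrm{pr}(y)$ be a witness for the right side and choose $w\supseteq y$ with $\mathrm{pr}(w)=\bar w$. If $u'\preceq_Z\bar w^\frown i$, then by induction $u'\preceq^\infty_{Z^*}w^\frown\langle i,k\rangle$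 for all $k$. So $w$ is a witness for the left side.
\end{proof}

The form in which FRA enters the proof is the following statement.
\begin{description}
\item[WQO(ST)] There is no sequence $(U_r)_{r\in\mathbb N}$ of signed trees with $U_r\not\preceq U_q$ for all $r<q$.
\end{description}

\begin{corollary}\label{cor:wqo}
$\mathrm{ATR}_0+\mathrm{FRA}$ proves $\mathrm{WQO(ST)}$.
\end{corollary}

\begin{proof}
Let $U_r\not\preceq U_q$ for all $r<q$. The set $\{(r,q):U_q\preceq U_r\}$ exists by (F3). By Ramsey's theorem there is an infinite $H$ such that $U_q\preceq U_r$ holds for all $r<q$ in $H$, or for none. By Corollary~\ref{cor:lin} the orders $\mathrm{lin}(U_r)$, $r\in H$, form an infinite descending sequence in the first case and an infinite antichain in the second.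
\end{proof}

\section{Marking leaves}\label{sec:marks}

The analogue of property (W) concerns trees with a distinguished set $A$ of leaves, while WQO(ST) knows only signs. So we code membership in $A$ by placing a marker tree on every leaf. The danger is that a morphism between the enlarged trees may send a marker into the original tree, or part of the original tree into a marker. Both are prevented by height. Markers are higher than the original tree, and no marker fits properly inside another. An unmarked leaf receives a high tree of $+$ nodes; a marked leaf receives, in addition, a high tree of $-$ nodes, which can only be sent to another such tree.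

Let $\rho$ be a well-order and $\hat\rho=1+\rho+1$, with bottom $\bot$ and top $\top$. Let $P^\pm$ be the tree of all sequences $\langle(\beta_1,\tau),\dots,(\beta_l,\tau)\rangle$ with $\beta_1>\dots>\beta_l$ in $\hat\rho$ and a single $\tau\in\{+,-\}$. It is well-founded, and its leaves are the sequences with $\beta_l=\bot$. The root has sign $+$ and every other internal node has its own $\tau$ as sign. Let $P^+\subset P^\pm$ be the subtree consisting of the root and the sequences with $\tau=+$; all its internal nodes have sign $+$. For a signed tree $T$ and $A\subset\mathrm{leaf}(T)$ let $T^A$ be obtained by placing a copy of $P^\pm$ on each leaf in $A$ and a copy of $P^+$ on every other leaf, the root of the copy being identified with the leaf. Every node of $T^A$ is either an internal node of $T$, with its old sign, or extends a leaf of $T$.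

\begin{lemma}\label{lem:marker}
Let $T,T'$ be signed trees, $A\subset\mathrm{leaf}(T)$, $A'\subset\mathrm{leaf}(T')$, and let $\mathrm{rk}:T'\to\rho$ satisfy $\mathrm{rk}(w)>\mathrm{rk}(w')$ whenever $w\subsetneq w'$. If $T^A\preceq T'^{A'}$, there is a morphism $g:T\to T'$ with $g(A)\subset A'$.
\end{lemma}

\begin{proof}
Two height arguments come first. In both, the ordinals read off from the image are fed back into the domain.

(i) \emph{There is no strictly monotone $j:P^+\to P^\pm_v$ with $v\ne\langle\rangle$.} Otherwise all values of $j$ are nonempty sequences. Let $\delta_0\in\hat\rho$ be the first coordinate of the last term of $j(\langle\rangle)$, $\delta_1$ that of $j(\langle(\delta_0,+)\rangle)$, $\delta_2$ that of $j(\langle(\delta_0,+),(\delta_1,+)\rangle)$, and so on. Each argument properly extends the previous one, so each value does, and $\delta_0>\delta_1>\cdots$; in particular the arguments lie in $P^+$. This contradicts the well-ordering of $\hat\rho$.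

(ii) \emph{If no leaf in $A'$ extends $v\in T'$, there is no strictly monotone $j:P^\pm\to(T'^{A'})_v$ sending internal nodes to internal nodes of the same sign.} Only copies of $P^+$ are placed above $v$, so all internal $-$ nodes of the target are nodes of $T'$, where $\mathrm{rk}$ is defined. Put $\gamma_0=\mathrm{rk}\,j(\langle(\top,-)\rangle)$, $\gamma_1=\mathrm{rk}\,j(\langle(\top,-),(\gamma_0,-)\rangle)$, and so on. Then $\gamma_0>\gamma_1>\cdots$, and the arguments are internal $-$ nodes of $P^\pm$ because each $\gamma_l\in\rho$ lies strictly between $\bot$ and $\top$. This contradicts the well-ordering of $\rho$.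

Let $h:T^A\to T'^{A'}$ be a morphism. For every leaf $s$ of $T$, the marker on $s$ contains a copy of $P^+$ with root $s$, and the marker on any leaf $u$ of $T'$ is contained in a copy of $P^\pm$. So by (i), $h(s)$ does not properly extend a leaf of $T'$.

Let $s\in T$ be internal. If $h(s)$ extended a leaf $u$ of $T'$, then for a leaf $s'\supsetneq s$ of $T$ the node $h(s')$ would properly extend $u$. So $h(s)$ is an internal node of $T'$ of the same sign as $s$; put $g(s)=h(s)$. Let $s\in T$ be a leaf. Then $h(s)\in T'$. If $s\notin A$, let $g(s)$ be the least leaf of $T'$ above $h(s)$. If $s\in A$, then $h$ maps the copy of $P^\pm$ on $s$ into $(T'^{A'})_{h(s)}$, so by (ii) some leaf in $A'$ extends $h(s)$; let $g(s)$ be the least one. If $s\subsetneq s'$ in $T$, then $s$ is internal and $g(s)=h(s)\subsetneq h(s')\subseteq g(s')$. So $g$ is a morphism with $g(A)\subset A'$.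
\end{proof}

\begin{corollary}[$\mathrm{ATR}_0+\mathrm{WQO(ST)}$]\label{cor:marked}
Let $T$ be a signed tree and $A_r\subset\mathrm{leaf}(T)$ for $r\in\mathbb N$. There are $r<q$ and a morphism $g:T\to T$ with $g(A_r)\subset A_q$.
\end{corollary}

\begin{proof}
Take $\rho=KB(T)$ and $\mathrm{rk}=\mathrm{id}$. By WQO(ST) there are $r<q$ with $T^{A_r}\preceq T^{A_q}$; apply Lemma~\ref{lem:marker} with $T'=T$.
\end{proof}

\section{Constraints}\label{sec:constraints}

The saturation step asks whether there is a morphism $h$ such that, for the coloring $c\circ h$, finitely many relations $\kappa\preceq_{(c\circ h)^{-1}(F)}u$ \emph{fail}. This is a $\Sigma^1_1$ question, and we need the set of its positive instances. The remedy is that a failure $\kappa\not\preceq s$ has a local reason which can be passed from $s$ to its children, so that $h$ and the reasons can be built together from the root upward. If $\kappa$ and $s$ have the same sign, then $s$ is not a witness, so some child $\kappa'$ of $\kappa$ fails at all children of $s$. By (D) the failure of $\kappa'$ also rules out witnesses higher up. We make this precise.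

Fix a signed tree $T$ and a number $k$ of colors. A \emph{constraint set} is a finite set $\Phi$ of pairs $(F,\kappa)$ with $F\subset k$ and $\kappa\in T$. For a signed tree $X$, a coloring $e:\mathrm{leaf}(X)\to k$ and $s\in X$, we say that $e$ \emph{respects $\Phi$ at $s$} if $\kappa\not\preceq_{e^{-1}(F)}s$ for all $(F,\kappa)\in\Phi$ (tables between $T$ and $X$). Say that $\Phi$ \emph{permits} a color $b<k$ if no $(F,\kappa)\in\Phi$ has $\kappa$ a leaf and $b\in F$. For a sign $\sigma$ let $\mathrm{Ch}_\sigma(\Phi)$ be the set of all $\Phi'$ obtained from $\Phi$ by replacing each pair $(F,\kappa)$ with $\kappa$ internal of sign $\sigma$ by $(F,\kappa')$ for one child $\kappa'$ of $\kappa$, and keeping the other pairs.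

\begin{lemma}\label{lem:step}
Let $e:\mathrm{leaf}(X)\to k$ and $s\in X$.
\begin{itemize}
\item[(a)] If $s$ is a leaf, $e$ respects $\Phi$ at $s$ if and only if $\Phi$ permits $e(s)$.
\item[(b)] If $s$ is internal of sign $\sigma$, $e$ respects $\Phi$ at $s$ if and only if there is $\Phi'\in\mathrm{Ch}_\sigma(\Phi)$ that $e$ respects at every child of $s$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\kappa$ is a leaf, $\kappa\preceq_{e^{-1}(F)}s$ means $e(s)\in F$. If $\kappa$ is internal, it fails since there is no internal node above $s$.

(b) We drop the subscript $e^{-1}(F)$. Let $e$ respect $\Phi$ at $s$ and let $(F,\kappa)\in\Phi$. If $\kappa$ is internal of sign $\sigma$, then $s$ is not a witness for $\kappa\preceq s$, so some child $\kappa'$ of $\kappa$ has $\kappa'\not\preceq s'$ for all children $s'$ of $s$; put $(F,\kappa')$ into $\Phi'$. Otherwise $\kappa\not\preceq s'$ for all children $s'$ by (M), and the pair is kept.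

Conversely let $e$ respect $\Phi'\in\mathrm{Ch}_\sigma(\Phi)$ at all children of $s$, and suppose $\kappa\preceq s$ with $(F,\kappa)\in\Phi$. If $\kappa$ is a leaf, a leaf of color in $F$ extends $s$, hence a child $s'$; so $\kappa\preceq s'$, while $(F,\kappa)\in\Phi'$. Let $\kappa$ be internal with witness $w\supseteq s$. If $\mathrm{sgn}\,\kappa\ne\sigma$, then $w\ne s$, so $\kappa\preceq s'$ for the child $s'\subseteq w$, while again $(F,\kappa)\in\Phi'$. If $\mathrm{sgn}\,\kappa=\sigma$, then $(F,\kappa')\in\Phi'$ for some child $\kappa'$ of $\kappa$. If $w=s$, then $\kappa'\preceq s'$ for some child $s'$ by the definition of a witness. If $w\ne s$, then $\kappa\preceq s'$ for the child $s'\subseteq w$, and $\kappa'\preceq s'$ by (D). Every case contradicts the assumption on $\Phi'$.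
\end{proof}

By induction on $s$, Lemma~\ref{lem:step} gives at once:

\begin{corollary}\label{cor:system}
Let $e:\mathrm{leaf}(X)\to k$ and let $s\mapsto\Phi_s$ assign a constraint set to each $s\in X$ so that $\Phi_s$ permits $e(s)$ for each leaf $s$, and for each internal $s$ there is one $\Phi'\in\mathrm{Ch}_{\mathrm{sgn}\,s}(\Phi_s)$ with $\Phi_{s'}=\Phi'$ for all children $s'$ of $s$. Then $e$ respects $\Phi_s$ at $s$ for all $s\in X$.
\end{corollary}

We now add constraints to the table of Definition~\ref{def:table}. Fix $c:\mathrm{leaf}(T)\to k$. By recursion on $u\in T$ define $E(u,v;\Phi)$ for $v\in T$ and all constraint sets $\Phi$: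
\begin{itemize}
\item if $u$ is a leaf: there is a leaf $w\supseteq v$ such that $\Phi$ permits $c(w)$;
\item if $u$ is internal of sign $\sigma$: there are an internal $w\supseteq v$ of sign $\sigma$ and $\Phi'\in\mathrm{Ch}_\sigma(\Phi)$ such that for every child $u'$ of $u$ there is a child $w'$ of $w$ with $E(u',w';\Phi')$.
\end{itemize}
As in (M), $E(u,v;\Phi)$ and $v\supseteq v_0$ imply $E(u,v_0;\Phi)$, with the same $w$ and $\Phi'$.

\begin{lemma}\label{lem:E}
$E(u,v;\Phi)$ holds if and only if there is a morphism $h:T_u\to T_v$ such that $c\circ h$ respects $\Phi$ at $u$. The morphism is obtained uniformly from $E$.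
\end{lemma}

\begin{proof}
Let $E(u,v;\Phi)$. From the root upward define $v_s$, $\Phi_s$ and $h(s)\supseteq v_s$ for $s\in T_u$ with $E(s,v_s;\Phi_s)$. Put $v_u=v$, $\Phi_u=\Phi$. At $s$ take the least $w$, or for internal $s$ the least pair $(w,\Phi')$, as in the definition of $E(s,v_s;\Phi_s)$, and put $h(s)=w$. For each child $s'$ put $\Phi_{s'}=\Phi'$ and let $v_{s'}$ be the least child $w'$ of $w$ with $E(s',w';\Phi')$. Then $h$ is a morphism, and Corollary~\ref{cor:system} applies to $X=T_u$ and $e=c\circ h$.

Conversely fix a morphism $h:T_u\to T_v$ and the tables for the finitely many sets $(c\circ h)^{-1}(F)$. By induction on $s\in T_u$ we show for all $\Psi$: if $c\circ h$ respects $\Psi$ at $s$, then $E(s,h(s);\Psi)$. Take $w=h(s)$. For a leaf $s$ use Lemma~\ref{lem:step}(a). For internal $s$ take $\Psi'$ from Lemma~\ref{lem:step}(b). For each child $s'$ we have $E(s',h(s');\Psi')$ by induction, hence $E(s',w';\Psi')$ for the child $w'\subseteq h(s')$ of $w$. For $s=u$ we conclude $E(u,v;\Phi)$ from $h(u)\supseteq v$.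
\end{proof}

Next comes the notion that generalizes ``needs'' from Section~\ref{sec:model}. Let $t\in T$ be internal, $I=\{i:t^\frown i\in T\}$ and $t_i=t^\frown i$. For $A\subset\mathrm{leaf}(T_t)$ put $A^c=\mathrm{leaf}(T_t)\setminus A$, and say that $t_i$ \emph{needs} $A$ if $t_i\not\preceq_{A^c}t_j$ for all $j\in I$. By Lemma~\ref{lem:morph} this means that every morphism from $T_{t_i}$ to some $T_{t_j}$ sends a leaf into $A$. When each $T_{t_i}$ is a single path, leaves correspond to elements of $I$, and this is the notion of Section~\ref{sec:model} for the quasi-order $T_{t_i}\preceq T_{t_j}$ on $I$.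

\begin{lemma}\label{lem:needs}
Let $t$, $I$, $t_i$ be as above.
\begin{itemize}
\item[(a)] If $t_i$ needs $A$, then $t_i$ needs every $A'$ with $A\subset A'\subset\mathrm{leaf}(T_t)$, and $t_i$ needs $g^{-1}(A)$ for every morphism $g:T_t\to T_t$.
\item[(b)] If $t\not\preceq_{A^c}t$, then some $t_i$ needs $A$.
\item[(c)] Let $c:\mathrm{leaf}(T_t)\to k$, let $E$ be formed for the tree $T_t$ and $c$, and let $\Psi\subset k\times I$ be finite. There is a morphism $g:T_t\to T_t$ such that $t_i$ needs $(c\circ g)^{-1}(b)$ for all $(b,i)\in\Psi$ if and only if for every $j\in I$ there is $j'\in I$ with $E(t_j,t_{j'};\Phi_\Psi)$, where $\Phi_\Psi=\{(k\setminus\{b\},t_i):(b,i)\in\Psi\}$.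
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first part is monotonicity of $\preceq_Z$ in $Z$. For the second, $g$ maps $T_{t_j}$ into some $T_{t_{j'}}$ by (R), so $t_i\preceq_{g^{-1}(A^c)}t_j$ implies $t_i\preceq_{A^c}t_{j'}$ by (C); and $g^{-1}(A^c)=g^{-1}(A)^c$.

(b) The node $t$ is not a witness for $t\preceq_{A^c}t$.

(c) The condition on $g$ says that $c\circ g$ respects $\Phi_\Psi$ at every $t_j$, and this depends only on the restrictions of $g$ to the trees $T_{t_j}$. If $g$ satisfies it, then $g$ maps $T_{t_j}$ into some $T_{t_{j'}}$ by (R), and Lemma~\ref{lem:E} applies to the restriction. Conversely, take for each $j$ the least suitable $j'$ and combine the morphisms $T_{t_j}\to T_{t_{j'}}$, given uniformly by Lemma~\ref{lem:E}, with $t\mapsto t$.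
\end{proof}

So the existence of $g$ in (c) is a $\Delta^1_1$ statement, and for given $c$ the set of all $\Psi$ for which $g$ exists is a set.

Constraints also reduce colorings of $\mathrm{lin}(T)$ to colorings of the leaves of $T$. Choosing one copy in $T^*$ of each node of $T$ restricts a coloring of $\mathrm{lin}(T)$ to $\mathrm{leaf}(T)$. The copies must be typical: a set of colors that is insufficient for $\mathrm{lin}(T)$ has to remain insufficient for $T$. There are only finitely many sets of colors, and each of them excludes only finitely many copies at each step.

\begin{lemma}\label{lem:transfer}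
Let $T$ be a signed tree and $c:\mathrm{lin}(T)\to k$. There is $c':\mathrm{leaf}(T)\to k$ such that for each $F\subset k$: if $\langle\rangle\preceq_{c'^{-1}(F)}\langle\rangle$ in the table between $T$ and $T$, then $\mathrm{lin}(T)\preceq c^{-1}(F)$. The coloring $c'$ and the embeddings are obtained uniformly.
\end{lemma}

\begin{proof}
Let $\preceq^\infty_F$ be the table between $T$ and $T^*$ for $Z=c^{-1}(F)$. From the root upward we define $x_t\in T^*$ with $\mathrm{pr}(x_t)=t$ and constraint sets $\Phi_t$ such that $\kappa\not\preceq^\infty_Fx_t$ for all $(F,\kappa)\in\Phi_t$. Start with $x_{\langle\rangle}=\langle\rangle$ and $\Phi_{\langle\rangle}=\{(F,\langle\rangle):F\subset k,\ \langle\rangle\not\preceq^\infty_F\langle\rangle\}$.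

Let $t$ be internal of sign $\sigma$ and $(F,\kappa)\in\Phi_t$. If $\kappa$ is internal of sign $\sigma$, then $x_t$ is not a witness for $\kappa\preceq^\infty_Fx_t$, so some child $\kappa'$ of $\kappa$ has $\kappa'\preceq^\infty_Fx_t^\frown n$ for only finitely many $n$. Otherwise $\kappa\preceq^\infty_Fx_t^\frown n$ for no $n$, by (M). As $\Phi_t$ is finite, there is $\Phi'\in\mathrm{Ch}_\sigma(\Phi_t)$ such that all but finitely many children $x_t^\frown n$ satisfy $\kappa\not\preceq^\infty_Fx_t^\frown n$ for all $(F,\kappa)\in\Phi'$; take the least such $\Phi'$. For each child $t^\frown i$ of $t$ let $n$ be least with this property and $(n)_0=i$, and put $x_{t^\frown i}=x_t^\frown n$, $\Phi_{t^\frown i}=\Phi'$. For leaves $t$ put $c'(t)=c(x_t)$.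

If $t$ and $\kappa$ are leaves and $(F,\kappa)\in\Phi_t$, then $\kappa\not\preceq^\infty_Fx_t$ means $c(x_t)\notin F$; so $\Phi_t$ permits $c'(t)$. By Corollary~\ref{cor:system}, $c'$ respects $\Phi_{\langle\rangle}$ at the root. Hence $\langle\rangle\preceq_{c'^{-1}(F)}\langle\rangle$ implies $\langle\rangle\preceq^\infty_F\langle\rangle$, and Lemma~\ref{lem:lin} gives the embedding.
\end{proof}

\section{The partition theorem for leaves}\label{sec:leaf}

\begin{theorem}[$\mathrm{ATR}_0+\mathrm{WQO(ST)}$]\label{thm:leaf}
Let $T$ be a signed tree and $R\subset T$ a finite set of nodes. There is $n$ such that for every $k$ and every $c:\mathrm{leaf}(T)\to k$ there is $F\subset k$ with $|F|\le n$ and $v\preceq_{c^{-1}(F)}v$ for all $v\in R$.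
\end{theorem}

One would like to take a topmost node $t$ such that no $n$ works for $T_t$. But ``$n$ works for $T_t$'' quantifies over all colorings, so it is $\Pi^1_1$, and (F1) does not apply. We therefore fix counterexamples $c_n$ once and for all and consider at $t$ only the colorings $c_n\circ h$ for morphisms $h:T_t\to T$. This family is closed under the two operations that the argument of Section~\ref{sec:model} performs, composing with a morphism $T_t\to T_t$ and restricting to a child, and Lemma~\ref{lem:E} turns the quantifier over $h$ into a statement about a single set.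

\begin{proof}
Suppose the theorem fails for $T$ and $R$. For each $n$ there is a finite coloring for which no $F$ with $|F|\le n$ works. By (F3) this property of a coloring is $\Sigma^1_1$, so (F5) gives a sequence of such colorings $c_n:\mathrm{leaf}(T)\to k_n$. Let $E_n$ be the relation $E$ for $T$ and $c_n$; the sequence $(E_n)_n$ exists by (F3). For $t\in T$ and $m\in\mathbb N$ let
\[
B(t,m)\ :\Longleftrightarrow\ \forall n\ \neg E_n\bigl(t,\langle\rangle;\{(F,t):F\subset k_n,\ |F|\le m\}\bigr).
\]
By Lemma~\ref{lem:E}, $B(t,m)$ says: for every $n$ and every morphism $h:T_t\to T$ there is $F\subset k_n$ with $|F|\le m$ and $t\preceq_{(c_n\circ h)^{-1}(F)}t$. Call $t$ \emph{bad} if $B(t,m)$ fails for all $m$. The relation $B$ and the set of bad nodes exist by arithmetical comprehension.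

\medskip\noindent\emph{A bad node without bad children.} Some $v\in R$ is bad. Otherwise let $m_v$ be least with $B(v,m_v)$ and $n=\sum_{v\in R}m_v$. Taking for $h$ the inclusion $T_v\to T$ we get $F_v\subset k_n$ with $|F_v|\le m_v$ and $v\preceq_{c_n^{-1}(F_v)}v$, and $F=\bigcup_vF_v$ contradicts the choice of $c_n$. Let $t$ be the $<_{KB}$-least bad node; it has no bad child. A leaf $s$ satisfies $B(s,1)$, with $F=\{c_n(h(s))\}$, so $t$ is internal. Let $I$ and $t_i$ be as in Lemma~\ref{lem:needs}, and let $m_i$ be least with $B(t_i,m_i)$. Below, \emph{self-map} means morphism $T_t\to T_t$. We claim that for every $p$ there are $A\subset\mathrm{leaf}(T_t)$ and $i^*\in I$ such that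
\begin{itemize}
\item[(a)] $t_{i^*}$ needs $A$;
\item[(b)] for no $i\in I$ with $i<p$ and no self-map $g'$ does $t_i$ need $g'^{-1}(A)$.
\end{itemize}
Fix $p$, let $I_p=\{i\in I:i<p\}$ and $N=\sum_{i\in I_p}m_i$.

\medskip\noindent\emph{Minimal palette.} Since $B(t,N)$ fails, there are $n$ and a morphism $h:T_t\to T$ such that, for $d=c_n\circ h$, no $F\subset k_n$ with $|F|\le N$ has $t\preceq_{d^{-1}(F)}t$. The set of all $G\subset k_n$ with $t\preceq_{d^{-1}(G)}t$ exists and contains $k_n$. Choose such a $G$ of least size, so $|G|>N$. Let $e$ be a self-map into $d^{-1}(G)$ and $d'=d\circ e$, a coloring with values in $G$. Let $b\in G$. The complement of $d'^{-1}(b)$ is $e^{-1}(d^{-1}(G\setminus\{b\}))$, so $t\preceq_{d'^{-1}(b)^c}t$ would give $t\preceq_{d^{-1}(G\setminus\{b\})}t$ by (C), against the minimality of $G$. By Lemma~\ref{lem:needs}(b),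
\begin{equation}\label{eq:palette}
\text{for every $b\in G$ some $t_i$, $i\in I$, needs $d'^{-1}(b)$.}
\end{equation}

\medskip\noindent\emph{Saturation.} Call $\Psi\subset G\times I_p$ \emph{realized by} a self-map $g$ if $t_i$ needs $(d'\circ g)^{-1}(b)$ for all $(b,i)\in\Psi$. By Lemma~\ref{lem:needs}(c) the finite family of all $\Psi$ realized by some self-map is a set, and it contains $\emptyset$. Fix a maximal member $\Psi$, realized by $g$, and put $d''=d'\circ g$. Then
\begin{equation}\label{eq:saturation}
\text{if $(b,i)\in(G\times I_p)\setminus\Psi$, then $t_i$ needs $(d''\circ g')^{-1}(b)$ for no self-map $g'$.}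
\end{equation}
For $g\circ g'$ realizes $\Psi$ by Lemma~\ref{lem:needs}(a), so otherwise it would realize $\Psi\cup\{(b,i)\}$.

\medskip\noindent\emph{Counting.} Let $i\in I_p$. Since $d''=c_n\circ(h\circ e\circ g)$, we may apply $B(t_i,m_i)$ to the restriction of $h\circ e\circ g$ to $T_{t_i}$. This gives $F_i\subset k_n$ with $|F_i|\le m_i$ and $t_i\preceq_{d''^{-1}(F_i)}t_i$. As $|G|>N$, there is $b\in G\setminus\bigcup_{i\in I_p}F_i$. Put $A=d''^{-1}(b)$. For $i\in I_p$ we have $d''^{-1}(F_i)\subset A^c$, so $t_i\preceq_{A^c}t_i$, so $t_i$ does not need $A$ and $(b,i)\notin\Psi$. Now \eqref{eq:saturation} is (b), because $(d''\circ g')^{-1}(b)=g'^{-1}(A)$. By \eqref{eq:palette} some $t_{i^*}$ needs $d'^{-1}(b)$, hence needs $A=g^{-1}(d'^{-1}(b))$ by Lemma~\ref{lem:needs}(a). This is (a), and the claim is proved.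

\medskip\noindent\emph{The contradiction.} Clause (a) is $\Delta^1_1$. So is clause (b), by Lemma~\ref{lem:needs}(c) applied to the characteristic function of $A$ and the sets $\{(1,i)\}$, $i\in I_p$. By (F5) there are sequences $(A_p)_p$ and $(i_p)_p$ satisfying (a) and (b) for each $p$. We have $i_p\ge p$, by (a) and by (b) for $g'=\mathrm{id}$. Let $p_0=0$ and $p_{r+1}=i_{p_r}+1>p_r$; then $i_{p_r}<p_{r+1}\le p_q$ for $r<q$. By Corollary~\ref{cor:marked} for the tree $T_t$, which is where WQO(ST) is used, there are $r<q$ and a self-map $g'$ with $A_{p_r}\subset g'^{-1}(A_{p_q})$. For $i=i_{p_r}<p_q$ the node $t_i$ needs $A_{p_r}$, hence $g'^{-1}(A_{p_q})$ by Lemma~\ref{lem:needs}(a). This contradicts (b) for $p_q$.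
\end{proof}

\section{Scattered orders}\label{sec:scattered}

We show that every nonempty scattered order is mutually embeddable with a finite sum of orders $\mathrm{lin}(W)$. A sum is needed in general, since $\mathrm{lin}(W)$ is a point or infinite. There are three steps: a rank for scattered orders, a signed tree $S$ that describes $L$ exactly through $\mathrm{lin}'$, and a regrouping of $S$ into trees for which $\mathrm{lin}'$ and $\mathrm{lin}$ agree up to embeddability. For Theorem~\ref{thm:equiv} we need the result for a sequence of orders. Since ``$W$ is well-founded'' is a $\Pi^1_1$ condition, we do not choose the trees by (F5) but construct them simultaneously.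

\subsection*{Condensations}
We identify points that are finitely far apart, and iterate. Below $[x,y]$ is the closed interval between $x$ and $y$, in either order, and an equivalence relation is \emph{convex} if its classes are convex sets.

\begin{lemma}[$\mathrm{ATR}_0$]\label{lem:condense}
Let $L$ be a nonempty scattered order. There are a well-order with a top element $\alpha$ and convex equivalence relations $(\sim_\beta)_{\beta\le\alpha}$ on $L$ such that $\sim_\alpha\,=L^2$ and, for all $\beta\le\alpha$,
\begin{equation}\label{eq:star}
x\sim_\beta y\iff x=y\ \text{ or }\ \exists\gamma<\beta\ \bigl([x,y]\text{ meets only finitely many $\sim_\gamma$-classes}\bigr).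
\end{equation}
\end{lemma}

\begin{proof}
Let $X$ be a well-order. Read the last condition as ``there is a finite set $K\subset L$ such that every $z\in[x,y]$ is $\sim_\gamma$-related to an element of $K$''; then \eqref{eq:star} defines $(\sim_\beta)_{\beta\in X}$ by recursion. By \eqref{eq:star} the sequence is increasing in $\beta$, and each $\sim_\beta$ is reflexive and symmetric. If $x\sim_\beta y$ and $z\in[x,y]$, then $[x,z]\subset[x,y]$ gives $x\sim_\beta z$. If $\gamma_1,\gamma_2<\beta$ witness $x\sim_\beta y$ and $y\sim_\beta z$, let $\gamma$ be the larger one; by monotonicity both $[x,y]$ and $[y,z]$ meet only finitely many $\sim_\gamma$-classes, and $[x,z]\subset[x,y]\cup[y,z]$. So each $\sim_\beta$ is a convex equivalence relation.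

If some well-order $X$ has an element $\beta$ with $\sim_\beta\,=L^2$, cut $X$ off after $\beta$. Suppose there is no such $X$. We cannot take a union over all well-orders, so we overshoot them. Let $\theta(X)$ be the $\Sigma^1_1$ formula ``$X$ is a linear order and there is a sequence $(\sim_\beta)_{\beta\in X}$ of convex equivalence relations on $L$, all different from $L^2$, satisfying \eqref{eq:star}''. It holds for all well-orders, so by Lemma~\ref{lem:overspill} it holds for some $X$ with a descending sequence $\beta_0>\beta_1>\cdots$. Pick $x_0<y_0$ with $x_0\not\sim_{\beta_0}y_0$. Whenever $p<p'$ and $p\not\sim_{\beta_i}p'$, the interval $[p,p']$ meets infinitely many $\sim_{\beta_{i+1}}$-classes by \eqref{eq:star}, so there is $q\in(p,p')$ with $p\not\sim_{\beta_{i+1}}q\not\sim_{\beta_{i+1}}p'$. Start with $x_0<y_0$, and at stage $i$ insert such a point between any two consecutive points chosen so far. The inserted points form a nonempty dense order without endpoints, so $\mathbb Q\preceq L$ by (F6), a contradiction.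
\end{proof}

\subsection*{Exact trees}

\begin{lemma}[$\mathrm{ATR}_0$]\label{lem:exact}
Let $(L_j)_{j\in J}$, $\emptyset\ne J\subset\mathbb N$, be a sequence of nonempty scattered orders. There are sequences of signed trees $S_j$, sets $N_j\subset\mathrm{leaf}(S_j)$, and isomorphisms from $L_j$ onto $N_j\subset\mathrm{lin}'(S_j)$.
\end{lemma}

\begin{proof}
The sum $\sum_{j\in J}L_j$ is scattered. Indeed, an embedding of $\mathbb Q$ either sends two points into one summand, and then the open interval between them too, or induces an embedding of $\mathbb Q$ into $J\subset\mathbb N$. Take $\alpha$ and $(\sim_\beta)$ from Lemma~\ref{lem:condense} for this sum and restrict the relations to each $L_j$; as summands are convex, \eqref{eq:star} holds in $L_j$. Fix $j$. For $x<y$ in $L_j$ let $\delta(x,y)$ be the least $\beta$ with $x\sim_\beta y$, and put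
\[
[x]_\beta^>=\{z>x:z\sim_\beta x\},\qquad[x]_\beta^<=\{z<x:z\sim_\beta x\}.
\]
We build $S_j$ from the root upward. Each node carries a label naming a convex, possibly empty, subset of $L_j$, its \emph{piece}, and the label determines the sign and the children.
\begin{itemize}
\item The root has piece $L_j$, sign $+$, and children labeled $[w]_\alpha^<$, $\{w\}$, $[w]_\alpha^>$ in this order, for the least number $w\in L_j$.
\item Labels $\{w\}$ (points) and $\emptyset$ are leaves; $N_j$ is the set of leaves labeled by points.
\item Label $[x]_\beta^>$, sign $+$. Let $z_0=x$. Let $z_{n+1}=n$ if the number $n$ belongs to the piece and lies to the right of $z_n$, and $z_{n+1}=z_n$ otherwise. If $z_n<z_{n+1}$, the children $2n$ and $2n+1$ are labeled by the interval $(z_n,z_{n+1})$ and the point $\{z_{n+1}\}$; otherwise both are labeled $\emptyset$.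
\item Label $[x]_\beta^<$, sign $-$. Let $z_0=x$. Let $z_{n+1}=n$ if $n$ belongs to the piece and lies to the left of $z_n$, and $z_{n+1}=z_n$ otherwise. If $z_{n+1}<z_n$, the children $2n$ and $2n+1$ are labeled $(z_{n+1},z_n)$ and $\{z_{n+1}\}$; otherwise both are labeled $\emptyset$.
\item Label $(x,y)$ with $x<y$, sign $+$. By \eqref{eq:star} there is a least $\gamma<\delta(x,y)$ such that $[x,y]$ meets only finitely many $\sim_\gamma$-classes $C_0<\dots<C_l$. Here $x\in C_0$, $y\in C_l$, and $l\ge1$ since $x\not\sim_\gamma y$. For $0<a<l$ let $w_a$ be the least number in $C_a$. The children are labeled, in order, $[x]_\gamma^>$; then $[w_a]_\gamma^<,\{w_a\},[w_a]_\gamma^>$ for $a=1,\dots,l-1$; then $[y]_\gamma^<$.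
\end{itemize}
In each case the piece is the ordered sum of the pieces of the children, in increasing order of indices for sign $+$ and in decreasing order for sign $-$. For the root this holds as $\sim_\alpha\,=L_j^2$. Every element $n$ of $[x]_\beta^>$ is $\le z_{n+1}$, so by convexity $[x]_\beta^>=\bigcup_n(z_n,z_{n+1}]$; in the same way every element $n$ of $[x]_\beta^<$ is $\ge z_{n+1}$, and $[x]_\beta^<=\bigcup_n[z_{n+1},z_n)$. For an interval, convexity of the classes gives $C_0\cap(x,y)=[x]_\gamma^>$, $C_l\cap(x,y)=[y]_\gamma^<$, and $C_a\subset(x,y)$ for $0<a<l$.

$S_j$ is well-founded. An infinite path would alternate between labels $[x]_\beta^>$ or $[x]_\beta^<$ and intervals. An interval $(z,z')$ labeling a child of a node with subscript $\beta$ has $\sim_\beta$-equivalent endpoints, so $\delta(z,z')\le\beta$, and the subscripts $\gamma$ of its own children satisfy $\gamma<\delta(z,z')$. So the subscripts would descend forever.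

Given $x\in L_j$, follow from the root the unique child whose piece contains $x$. This ends at a leaf with piece $\{x\}$, and it is the only such leaf. Every leaf in $N_j$ arises in this way, and if the leaves of $x\ne y$ split at $s$, the arrangement of the pieces at $s$ shows that they are ordered in $\mathrm{lin}'(S_j)$ as $x,y$ are in $L_j$.
\end{proof}

\subsection*{Recurrent trees}
Passing from $\mathrm{lin}'$ to $\mathrm{lin}$ can enlarge an order. Let $S$ have a root of sign $+$ whose first child has sign $-$ and infinitely many leaves as children, and whose other children are infinitely many leaves. Then $\mathrm{lin}'(S)=\omega^*+\omega$, while $\mathrm{lin}(S)$ contains $\omega^*+\omega^*$, which does not embed in $\omega^*+\omega$. The culprit is a child that is not dominated by infinitely many of its siblings. Call a signed tree $W$ \emph{recurrent} if for every internal node $w$ and every child $w'$ of $w$ there are infinitely many children $w''$ of $w$ with $W_{w'}\preceq W_{w''}$.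

\begin{lemma}[$\mathrm{ATR}_0$]\label{lem:recurrent}
If $W$ is recurrent, then $\mathrm{lin}'(W)\preceq\mathrm{lin}(W)\preceq\mathrm{lin}'(W)$, uniformly in $W$.
\end{lemma}

\begin{proof}
The map $\langle j_1,\dots,j_l\rangle\mapsto\langle\langle j_1,0\rangle,\dots,\langle j_l,0\rangle\rangle$ is the first embedding, because the pairing function is increasing in its first argument. For the second, consider the tables between $W$ and $W$ for $Z=\mathrm{leaf}(W)$. By induction on $u$ we show that $u\preceq_Zy$ implies $u\preceq^\infty_Zy$ for all $y$. For leaves the clauses agree. If $u$ is internal, $w$ is a witness for $u\preceq_Zy$ and $u'\preceq_Zw'$ for children $u'$, $w'$ of $u$, $w$, then by recurrence and transitivity $u'\preceq_Zw''$, hence $u'\preceq^\infty_Zw''$, for infinitely many children $w''$ of $w$. Since $\langle\rangle\preceq_Z\langle\rangle$, Lemma~\ref{lem:lin} applies.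
\end{proof}

By WQO(ST) only finitely many terms of an infinite sequence of trees fail to be dominated infinitely often. So we regroup $S$ from the leaves downward: at a node $s$ we list the components found for its children, split off the finitely many exceptional ones as separate components, and make the rest the children of one new component. In the example above this gives the two components $\omega^*$ and $\omega$. Deciding which components are exceptional requires the relation $\preceq$ between the trees under construction, so this relation is computed within the same recursion.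

\begin{lemma}[$\mathrm{ATR}_0+\mathrm{WQO(ST)}$]\label{lem:regroup}
Let $S_j$, $j\in J$, be signed trees and $\emptyset\ne N_j\subset\mathrm{leaf}(S_j)$, ordered as subsets of $\mathrm{lin}'(S_j)$. There are a sequence of finite nonempty tuples $(W_{j,i})_{i<m_j}$ of recurrent signed trees and a sequence of isomorphisms $\sum_{i<m_j}\mathrm{lin}'(W_{j,i})\cong N_j$.
\end{lemma}

\begin{proof}
Let $S$ be the well-founded tree consisting of a new root with $S_j$ placed at $\langle j\rangle$, and let $N$ be the union of the $N_j$.

\medskip\noindent\emph{The recursion.} By recursion on the nodes $s\ne\langle\rangle$ of $S$ we define a finite sequence $D(s)$ of distinct nodes extending $s$; for certain internal $s$, an infinite sequence $Q_s$ of distinct proper extensions of $s$; and a relation $\sqsubseteq$ between \emph{live} nodes, which are the elements of $N$ and the internal $s$ with $Q_s$ defined. All entries of $D(s)$ and $Q_s$ will be live. At stage $s$: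
\begin{itemize}
\item If $s$ is a leaf, $D(s)=(s)$ for $s\in N$ and $D(s)=()$ otherwise.
\item If $\mathrm{sgn}\,s=+$, with children $s^\frown n_0,s^\frown n_1,\dots$ where $n_0<n_1<\cdots$, let $q_0,q_1,\dots$ be the concatenation of $D(s^\frown n_0),D(s^\frown n_1),\dots$. If it is finite, it is $D(s)$. If it is infinite, let $i_0$ be least such that for each $a\ge i_0$ there are infinitely many $b$ with $q_a\sqsubseteq q_b$, and $i_0=0$ if there is no such number. Put $D(s)=(q_0,\dots,q_{i_0-1},s)$ and $Q_s=(q_{i_0},q_{i_0+1},\dots)$.
\item If $\mathrm{sgn}\,s=-$, let $q_0,q_1,\dots$ be the concatenation of the reversals of $D(s^\frown n_0),D(s^\frown n_1),\dots$. If it is finite, $D(s)$ is its reversal. If it is infinite, take $i_0$ and $Q_s$ as before and put $D(s)=(s,q_{i_0-1},\dots,q_0)$.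
\item If $s$ is live, define $u\sqsubseteq v$ for the pairs of live nodes whose $<_{KB}$-larger member is $s$: $u\sqsubseteq v$ if and only if $u\in N$, or $u$ is internal and there is an internal $w$, reachable from $v$ by repeatedly passing from a node $v'$ to an entry of $Q_{v'}$ (possibly $w=v$), with $\mathrm{sgn}\,w=\mathrm{sgn}\,u$ and $\forall a\,\exists b\ Q_u(a)\sqsubseteq Q_w(b)$.
\end{itemize}
In the last clause $u\le_{KB}s$ and $w\le_{KB}v\le_{KB}s$, and the entries of $Q_u$ and $Q_w$ properly extend $u$ and $w$, so they are $<_{KB}s$. Hence each stage is arithmetical in the earlier ones.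

\medskip\noindent\emph{The trees.} For live $q$ let $W_q$ be the tree of all $\sigma=\langle j_1,\dots,j_l\rangle$ such that $q^{(0)}=q$ and $q^{(a+1)}=Q_{q^{(a)}}(j_{a+1})$, $a<l$, are defined, and write $q^\sigma=q^{(l)}$. The node $\sigma$ is a leaf if $q^\sigma\in N$; otherwise it has all $\sigma^\frown j$ as children and receives the sign of $q^\sigma$. $W_q$ is well-founded, as the $q^{(a)}$ properly extend each other in $S$, and its subtree at $\sigma$ is a copy of $W_{q^\sigma}$.

\medskip\noindent\emph{For live $u,v$: $u\sqsubseteq v$ if and only if $W_u\preceq W_v$.} We check that $\{(\sigma,\tau)\in W_u\times W_v:u^\sigma\sqsubseteq v^\tau\}$ satisfies the clauses of the table between $W_u$ and $W_v$ for $Z=\mathrm{leaf}(W_v)$; by uniqueness it is this table, and we take $\sigma=\tau=\langle\rangle$. If $\sigma$ is a leaf, then $u^\sigma\sqsubseteq v^\tau$ holds, and some leaf extends $\tau$. If $\sigma$ is internal, the internal nodes reachable from $v^\tau$ are the $v^{\tau'}$ with $\tau'\supseteq\tau$ internal in $W_v$. Since $Q_{u^\sigma}(a)=u^{\sigma^\frown a}$ and $Q_{v^{\tau'}}(b)=v^{\tau'^\frown b}$, the clause for $u^\sigma\sqsubseteq v^\tau$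 says that there is an internal $\tau'\supseteq\tau$ of the sign of $\sigma$ with $\forall a\,\exists b\ u^{\sigma^\frown a}\sqsubseteq v^{\tau'^\frown b}$.

\medskip\noindent\emph{Recurrence.} Let $s$ be internal and live, with list $q_0,q_1,\dots$, and let $H$ be the set of $a$ such that $W_{q_a}\preceq W_{q_b}$ for only finitely many $b$. If $H$ were infinite, we could choose $a_0<a_1<\cdots$ in $H$, each $a_{r'}$ beyond the finitely many $b$ belonging to the earlier $a_r$, and obtain $W_{q_{a_r}}\not\preceq W_{q_{a_{r'}}}$ for $r<r'$, contradicting WQO(ST). So $H$ is finite and $i_0$ is the least number greater than all elements of $H$. For each $a\ge i_0$ there are infinitely many $b\ge i_0$ with $W_{q_a}\preceq W_{q_b}$. Hence every $W_q$ is recurrent.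

\medskip\noindent\emph{The isomorphisms.} For live $q$ let $Y_q=\{q^\sigma:\sigma\in\mathrm{leaf}(W_q)\}\subset N$. By induction on $s\ne\langle\rangle$ we prove:
\begin{itemize}
\item[(1)] the set $N_s^\uparrow$ of elements of $N$ above $s$ is the union of the $Y_q$, $q\in D(s)$, and $Y_q$ lies entirely to the left of $Y_{q'}$ if $q$ is listed before $q'$;
\item[(2)] if $s$ is live, $\sigma\mapsto s^\sigma$ is an isomorphism $\mathrm{lin}'(W_s)\to Y_s$.
\end{itemize}
For leaves this is immediate. Let $\mathrm{sgn}\,s=+$. The sets $N^\uparrow_{s^\frown n_0},N^\uparrow_{s^\frown n_1},\dots$ are arranged from left to right, so by (1) for the children $N_s^\uparrow$ is the union of $Y_{q_0},Y_{q_1},\dots$, arranged from left to right. Let $\mathrm{sgn}\,s=-$. Now the sets $N^\uparrow_{s^\frown n_0},N^\uparrow_{s^\frown n_1},\dots$ are arranged from right to left, and the reversal of $D(s^\frown n)$ lists the parts of $N^\uparrow_{s^\frown n}$ from right to left; so $N_s^\uparrow$ is the union of $Y_{q_0},Y_{q_1},\dots$, arranged from right to left. If the list is finite, (1) follows from the definition of $D(s)$, and $s$ is not live. Let it be infinite. The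 leaves of $W_s$ are the $\langle j\rangle^\frown\sigma'$ with $\sigma'$ a leaf of $W_{Q_s(j)}$, and $s^{\langle j\rangle^\frown\sigma'}=Q_s(j)^{\sigma'}$. So $Y_s=\bigcup_{a\ge i_0}Y_{q_a}$, which lies to the right of $Y_{q_0},\dots,Y_{q_{i_0-1}}$ for sign $+$ and to the left for sign $-$. This gives (1). For (2), two leaves of $W_s$ with first entries $j\ne j'$ are sent into $Y_{Q_s(j)}$ and $Y_{Q_s(j')}$, which are arranged as the sign of $s$ prescribes; two leaves with the same first entry $j$ are handled by (2) for $Q_s(j)<_{KB}s$.

Let $(W_{j,i})_{i<m_j}$ list the trees $W_q$, $q\in D(\langle j\rangle)$, in order. By (1) and (2) the sum of their orders $\mathrm{lin}'$ is isomorphic to $N_j$, and $m_j\ge1$ as $N_j\ne\emptyset$.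
\end{proof}

Lemmas~\ref{lem:exact}, \ref{lem:regroup} and~\ref{lem:recurrent} combine to the following.

\begin{proposition}[$\mathrm{ATR}_0+\mathrm{WQO(ST)}$]\label{prop:scattered}
Let $(L_j)_{j\in J}$, $\emptyset\ne J\subset\mathbb N$, be a sequence of nonempty scattered orders. There is a sequence of finite nonempty tuples $(W_{j,i})_{i<m_j}$ of signed trees such that, uniformly in $j$,
\[
L_j\preceq\sum_{i<m_j}\mathrm{lin}(W_{j,i})\preceq L_j .
\]
\end{proposition}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Assume FRA. Then $\mathrm{ATR}_0$ holds by Shore's theorem \cite{Shore}, and WQO(ST) holds by Corollary~\ref{cor:wqo}. Let $L$ be a countable linear order. If $L=\emptyset$, take $n=0$.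

\medskip\noindent\emph{$L$ is not scattered.} Then $n=1$ works. Let $e:\mathbb Q\to L$ be an embedding and $c:L\to k$. Choose $F\subset k$ of least size such that, for some $a<b$ in $\mathbb Q$, all points of $(a,b)$ have their $c\circ e$-color in $F$. Fix $j\in F$. By minimality the color $j$ occurs in every subinterval of $(a,b)$, so $\{x\in(a,b):c(e(x))=j\}$ is a nonempty dense order without endpoints. By (F6) $L$ embeds into it, and composing with $e$ we embed $L$ into $c^{-1}(j)$.

\medskip\noindent\emph{$L$ is scattered and nonempty.} By Proposition~\ref{prop:scattered} there are signed trees $W_0,\dots,W_{m-1}$ and embeddings $\varphi:L\to K$ and $\psi:K\to L$, where $K=\sum_{i<m}\mathrm{lin}(W_i)$. Let $T$ be the signed tree with root of sign $+$ and children $\langle0\rangle,\dots,\langle m-1\rangle$, with $T_{\langle i\rangle}$ a copy of $W_i$. Let $n$ be given by Theorem~\ref{thm:leaf} for $T$ and $R=\{\langle i\rangle:i<m\}$; it depends only on $L$. Let $c:L\to k$. Lemma~\ref{lem:transfer}, applied to $c\circ\psi$ on each $\mathrm{lin}(W_i)$, gives colorings $c'_i$ of $\mathrm{leaf}(W_i)$, and together they form $c':\mathrm{leaf}(T)\to k$. By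 Theorem~\ref{thm:leaf} there is $F\subset k$ with $|F|\le n$ and $\langle i\rangle\preceq_{c'^{-1}(F)}\langle i\rangle$ for all $i<m$; that is, $\langle\rangle\preceq_{c_i'^{-1}(F)}\langle\rangle$ in $W_i$. By Lemma~\ref{lem:transfer} each $\mathrm{lin}(W_i)$ embeds, uniformly in $i$, into the set of its points with $c\circ\psi$-color in $F$. These embeddings form an embedding $\chi:K\to K$ with range in $(c\circ\psi)^{-1}(F)$. Then $\psi\circ\chi\circ\varphi:L\to L$ is an embedding whose image has at most $n$ colors. This proves Theorem~\ref{thm:main}, and Corollary~\ref{cor:main} follows with the known implication from LPT to FRA. \qed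

\section{Equivalent forms and the optimal number of colors}\label{sec:complements}

\begin{theorem}[$\mathrm{ATR}_0$]\label{thm:equiv}
The following are equivalent.
\begin{enumerate}
\item[(1)] $\mathrm{FRA}$.
\item[(2)] $\mathrm{LPT}$.
\item[(3)] For every signed tree $T$ and every sequence $(c_n)_n$ of finite colorings of $\mathrm{lin}(T)$ there are $n$ and an embedding $f:\mathrm{lin}(T)\to\mathrm{lin}(T)$ such that $c_n\circ f$ takes at most $n$ values.
\item[(4)] $\mathrm{WQO(ST)}$.
\end{enumerate}
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(2) is Theorem~\ref{thm:main}. For (2)$\Rightarrow$(3) apply LPT to $\mathrm{lin}(T)$ and use $c_n$ for the resulting $n$.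

\medskip\noindent(3)$\Rightarrow$(4). This makes the heuristic of the introduction precise. Let $U_r\not\preceq U_q$ for all $r<q$. The sequence may still have $U_r\preceq U_q$ for $r>q$, so we first turn it into an antichain by attaching to $U_r$ a tree whose height increases with $r$. Let $\rho=\sum_{r\in\mathbb N}KB(U_r)$, so that the nodes of each $U_q$ are elements of $\rho$, and form $P^+$ from $\rho$ as in Section~\ref{sec:marks}. Let $U_r^+=U_r^\emptyset$, with a copy of $P^+$ on each leaf. Let $D_r$ be the tree of finite strictly decreasing sequences in the well-order $\lambda_r=1+\rho+1+r$; its leaves are the sequences ending in the bottom element, and all internal nodes have sign $-$. For all $r,q$: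
\begin{itemize}
\item $U_r^+\preceq U_q^+$ implies $U_r\preceq U_q$, by Lemma~\ref{lem:marker} with $A=A'=\emptyset$ and the inclusion of $KB(U_q)$ in $\rho$ as $\mathrm{rk}$.
\item $U_r^+\not\preceq D_q$, since $U_r^+$ has internal $+$ nodes and $D_q$ has none.
\item $D_r\not\preceq U_q^+$. Let $j$ be a morphism. The internal $-$ nodes of $U_q^+$ lie in $U_q\subset\rho$. Put $\gamma_0=j(\langle\rangle)$, $\gamma_1=j(\langle\gamma_0\rangle)$, $\gamma_2=j(\langle\gamma_0,\gamma_1\rangle)$, and so on. Each $\gamma_{l+1}$ properly extends $\gamma_l$, so $\gamma_0>\gamma_1>\cdots$ in $\rho$, and the arguments are internal nodes of $D_r$ since no $\gamma_l$ is the bottom element. This is impossible.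
\item $D_r\preceq D_q$ implies $r\le q$. Let $r>q$, let $*$ be the element of $\lambda_r$ immediately above its initial segment $\lambda_q$, and let $j$ be a morphism. The sequence $j(\langle*\rangle)\supsetneq j(\langle\rangle)$ is nonempty. Let $\delta_0$ be its last entry, $\delta_1$ the last entry of $j(\langle*,\delta_0\rangle)$, and so on. Then $\delta_0>\delta_1>\cdots$ in $\lambda_q$, which is impossible.
\end{itemize}
Let $U'_r$ have a root of sign $+$ with two children, carrying $U_r^+$ and $D_r$. Suppose there is a morphism $U'_r\to U'_q$. If the root went properly above the root, both $U_r^+$ and $D_r$ would map into $U_q^+$, or both into $D_q$, which the second and third items exclude. So the root goes to the root, each of $U_r^+$, $D_r$ maps into one of $U_q^+$, $D_q$, and by the same items $U_r^+\preceq U_q^+$ and $D_r\preceq D_q$. Thus $U_r\preceq U_q$ and $r\le q$, so $r=q$.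

Let $T$ have a root of sign $+$ whose $r$th child carries $U'_r$, $r\in\mathbb N$. Let $c_n$ color a point $\sigma\in\mathrm{lin}(T)$ with $\min(r,n)$, where $\mathrm{pr}(\sigma)$ lies in $U'_r$. Let $f:\mathrm{lin}(T)\to\mathrm{lin}(T)$ be an embedding, $F$ the set of values of $c_n\circ f$, and $Z$ the set of leaves of $T$ lying in some $U'_q$ with $\min(q,n)\in F$. Then $f$ has range in $Z^*$, so by Corollary~\ref{cor:lin} there is a morphism $T\to T$ into $Z$. By (R) it maps each $U'_r$ into some $U'_q$, which then contains a leaf in $Z$; so $q=r$ and $\min(r,n)\in F$. Hence $c_n\circ f$ takes all $n+1$ values for every $n$ and $f$, contradicting (3).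

\medskip\noindent(4)$\Rightarrow$(1). If FRA fails, there is a sequence with $L_i\not\preceq L_j$ for all $i<j$. For an antichain this is clear. For a descending sequence choose embeddings $L_{i+1}\to L_i$ by (F5); composing them gives $L_j\preceq L_{i+1}$ for $i<j$, so $L_i\preceq L_j$ would give $L_i\preceq L_{i+1}$. All $L_i$ are nonempty, and for $j\ge1$ the order $L_j$ is scattered, as otherwise $L_0\preceq\mathbb Q\preceq L_j$. Take $W_{j,i}$ from Proposition~\ref{prop:scattered} for $J=\{j:j\ge1\}$. The quasi-order on the pairs $(j,i)$ given by $W_{j,i}\preceq W_{j',i'}$ is a set by (F3), and by (4) it is a \emph{wqo}: every infinite sequence has a term below a later term. Higman's theorem states that if a countable quasi-order $Q$ is a wqo, so is the set of finite sequences over $Q$, where $(q_i)_{i<m}\le(q'_i)_{i<m'}$ if there is a strictly increasing $h:m\to m'$ with $q_i\le q'_{h(i)}$ for all $i<m$; it is provable in $\mathrm{ACA}_0$, see \cite{Marcone}. So there are $1\le j<j'$ and a strictly increasing $h$ with $W_{j,i}\preceq W_{j',h(i)}$ for all $i<m_j$. By Corollary~\ref{cor:lin}, whose embeddings are uniform,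
\[
L_j\preceq\sum_{i<m_j}\mathrm{lin}(W_{j,i})\preceq\sum_{i<m_{j'}}\mathrm{lin}(W_{j',i})\preceq L_{j'},
\]
a contradiction.
\end{proof}

Call $A\subset L$ \emph{unavoidable} if $L\not\preceq L\setminus A$. In Example~\ref{ex:M} the union of the $\omega$-blocks and the union of the $\omega^*$-blocks are two disjoint unavoidable sets, and this is why two colors are needed. For the orders $\mathrm{lin}(T)$ such families always determine the optimal number.

\begin{theorem}[$\mathrm{ATR}_0$]\label{thm:optimal}
Let $L=\mathrm{lin}(T)$ for a signed tree $T$. For each $n$ the following are equivalent.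
\begin{enumerate}
\item[(i)] For every finite coloring of $L$ there is an embedding $L\to L$ whose image has at most $n$ colors.
\item[(ii)] There are no $n+1$ pairwise disjoint unavoidable subsets of $L$.
\end{enumerate}
Moreover, for every $n\ge1$ there is a signed tree $T$ for which the least number satisfying \textup{(i)} is exactly this $n$.
\end{theorem}

\begin{proof}
(i)$\Rightarrow$(ii). Let $A_0,\dots,A_n$ be disjoint and unavoidable. Color $A_i$ with $i$ and all other points with $0$. An embedding whose image misses the color $i$ has range in $L\setminus A_i$, which is impossible. So every image has $n+1$ colors.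

(ii)$\Rightarrow$(i). This is the minimal palette step once more. Let $c:L\to k$ be such that no $F$ with $|F|\le n$ has $L\preceq c^{-1}(F)$. By Lemma~\ref{lem:lin}, $L\preceq c^{-1}(F)$ is decided by the table between $T$ and $T^*$, so $\{F\subset k:L\preceq c^{-1}(F)\}$ is a set; it contains $k$. Let $G$ be a member of least size, so $|G|\ge n+1$, and let $f:L\to c^{-1}(G)$ be an embedding. The sets $A_b=(c\circ f)^{-1}(b)$, $b\in G$, are pairwise disjoint. An embedding $g:L\to L\setminus A_b$ would give the embedding $f\circ g:L\to c^{-1}(G\setminus\{b\})$, against minimality. So all $A_b$ are unavoidable.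

\emph{Every $n\ge1$ occurs.} For $i<n$ let $T_i$ be a single path consisting of $n$ internal nodes and a leaf, where from the root upward the first $i$ signs are $+$ and the remaining $n-i$ are $-$. A morphism $T_i\to T_q$ is a strictly monotone map between two chains of $n$ internal nodes, so it preserves levels, and it preserves signs; hence $i=q$. Let $T$ have a root of sign $+$ and $n$ children carrying $T_0,\dots,T_{n-1}$. Since $T$ has $n$ leaves, for any finite coloring $c$ of $\mathrm{lin}(T)$ the set $F$ of all values of the coloring $c'$ from Lemma~\ref{lem:transfer} has size at most $n$ and satisfies $\langle\rangle\preceq_{c'^{-1}(F)}\langle\rangle$. So $\mathrm{lin}(T)\preceq c^{-1}(F)$, and (i) holds for $n$. Now color $\sigma\in\mathrm{lin}(T)$ with $i$ if $\mathrm{pr}(\sigma)$ is the leaf of $T_i$. If $\mathrm{lin}(T)\preceq c^{-1}(F)$, Corollary~\ref{cor:lin} gives a morphism $T\to T$ into the set of leaves of the $T_q$ with $q\in F$. By (R) it maps each $T_i$ into some $T_q$, necessarily with $q\in F$, and $q=i$. Hence $F\supset\{0,\dots,n-1\}$, and no smaller number works.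
\end{proof}

\begin{thebibliography}{9}

\bibitem{Laver} Laver, 1972.

\bibitem{Marcone} Marcone, \emph{Wqo and bqo theory in subsystems of second order arithmetic}, 2005.

\bibitem{RM} \emph{Reverse Mathematics and Arithmetic Transfinite Recursion},
\texttt{http://faculty.ccc.edu/\allowbreak colleges/\allowbreak hwashington/\allowbreak math/\allowbreak Colloquium/\allowbreak RM.pdf}.

\bibitem{Shore} Shore, 1993.

\bibitem{Simpson} Simpson, \emph{Subsystems of Second Order Arithmetic}.

\end{thebibliography}
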